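\title{Normal Moore paratopological groups and the continuum hypothesis}

\begin{abstract}
We show that the continuum hypothesis does not imply that every normal Moore paratopological group is metrizable: if ZFC is consistent, then so is ZFC together with GCH and the existence of a normal, non-metrizable Moore paratopological abelian group of cardinality $\aleph_1$. In the other direction, every normal Moore paratopological group of density at most $\aleph_1$ is metrizable if $\diamondsuit(S)$ holds for all stationary $S\subseteq\omega_1$, and every normal Moore paratopological group is metrizable, with CH true, after the L\'evy collapse of a supercompact cardinal to $\omega_2$. The counterexample is built from a uniformization property of a ladder system on $\omega_1$. The positive results rest on a reduction, in ZFC, to a statement about partitions of metric spaces.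
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Hausdorff. A \emph{paratopological group} is a group with a topology in which multiplication is jointly continuous; inversion is not required to be continuous. A \emph{development} of a space $X$ is a sequence $(\mathcal G_n)$ of open covers such that for every $x\in X$ the stars $\mathrm{St}(x,\mathcal G_n)=\bigcup\{W\in\mathcal G_n:x\in W\}$ form a base at $x$. A \emph{Moore space} is a regular space with a development. A space is \emph{normal} if it is $T_1$ and any two disjoint closed sets have disjoint open neighborhoods. A paratopological group is called Moore, normal or metrizable if its underlying space is.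

A metric space is a normal Moore space: the covers by open balls of radius $2^{-n}$ form a development. For a group one can ask how much of the converse the algebra supplies. If inversion is continuous, it supplies everything: by the Birkhoff--Kakutani theorem every first-countable topological group is metrizable, and Moore spaces are first countable. If only multiplication is continuous, first countability is not enough. The real line with the topology generated by the intervals $[a,b)$ is a first-countable paratopological group; it is separable but has no countable base (a base must contain, for each $x$, a set with least element $x$), so it is not metrizable. We recall from \cite{NM} what happens under the stronger hypotheses. There is a Tychonoff Moore paratopological group that is not normal. Under $\mathrm{MA}+\neg\mathrm{CH}$ there is a separable, normal, non-metrizable Moore paratopological group. Under CH every separable normal Moore space, and so every separable normal Moore paratopological group, is metrizable. This leads to Question~1.3 of \cite{NM}: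
\begin{quote}
\emph{Under CH, is every normal Moore paratopological group metrizable?}
\end{quote}

To see what CH can be expected to do, let $X$ be normal with a countable dense set $D$, and let $F\subseteq X$ be closed and discrete. For $A\subseteq F$ choose an open $W_A\supseteq A$ whose closure misses $F\setminus A$. Then $A=F\cap\overline{W_A}=F\cap\overline{W_A\cap D}$, so $A\mapsto W_A\cap D$ is one-to-one and $2^{|F|}\le2^{\aleph_0}$. Under CH this forces $F$ to be countable. One might guess that the homogeneity of a group spreads this phenomenon from the separable case to the general one. But for density $\aleph_1$ and $|F|=\aleph_1$ the same count gives only $2^{\aleph_1}\le2^{\aleph_1}$, and the outcome turns out to depend on finer combinatorics of $\omega_1$ than CH decides.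

\begin{theorem}\label{thm:A}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{GCH}+{}$``there is a normal, non-metrizable Moore paratopological group.'' The group is abelian, torsion-free, of cardinality $\aleph_1$, and a countable union of closed discrete subspaces.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\diamondsuit(S)$ holds for every stationary $S\subseteq\omega_1$ (for example if $V=L$; the hypothesis implies CH), then every normal Moore paratopological group of density at most $\aleph_1$ is metrizable.
\end{theorem}

\begin{theorem}\label{thm:C}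
If $\kappa$ is supercompact, then after the L\'evy collapse $\mathrm{Col}(\omega_1,{<}\kappa)$ CH holds and every normal Moore paratopological group is metrizable.
\end{theorem}

So the answer to the question is no: $\mathrm{ZFC}+\mathrm{CH}$ does not prove the statement, and this uses only the consistency of ZFC. If supercompact cardinals are consistent, $\mathrm{ZFC}+\mathrm{CH}$ does not refute it either. For groups of density at most $\aleph_1$, undecidability under CH follows from the consistency of ZFC alone, by Theorems~\ref{thm:A} and~\ref{thm:B}.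

By Bing's theorem a Moore space is metrizable if every discrete family of closed sets can be separated by disjoint open sets. Normality separates such a family only two blocks at a time: for each coloring of the family with two colors, the two color classes can be separated. All three theorems concern the gap between these two properties. In Section~\ref{sec:group} we build a group with a closed discrete copy of a stationary set $S\subseteq\omega_1$. Fodor's lemma prevents the separation of all points of $S$, while a uniformization principle (U) separates color classes and makes the group normal. In Section~\ref{sec:reduction} we show that for an arbitrary normal Moore paratopological group the gap can be read off from an auxiliary metric on the group. In Section~\ref{sec:diamond} we extract from a gap of size $\aleph_1$ a weak form of uniformization on a stationary subset of $\omega_1$, which $\diamondsuit$ forbids; this gives Theorem~\ref{thm:B}. In Section~\ref{sec:collapse} a supercompact cardinal reflects a gap of any size to one of size $\aleph_1$, which gives Theorem~\ref{thm:C}. Section~\ref{sec:forcing}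 proves that (U) is consistent with GCH.

\section{Background}\label{sec:background}

\subsection*{Topology}
A family $\{C_\alpha:\alpha\in\Lambda\}$ of subsets of a space is \emph{discrete} if every point has a neighborhood that meets $C_\alpha$ for at most one $\alpha$. Then $\overline{\bigcup_{\alpha\in\Lambda'}C_\alpha}=\bigcup_{\alpha\in\Lambda'}\overline{C_\alpha}$ for every $\Lambda'\subseteq\Lambda$. A space is \emph{collectionwise normal} if for every discrete family of closed sets $C_\alpha$ there are pairwise disjoint open sets $W_\alpha\supseteq C_\alpha$. \emph{Bing's theorem} states that a collectionwise normal Moore space is metrizable. In a Moore space every closed set $F$ is a $G_\delta$, and so every open set is an $F_\sigma$: if $y\notin F$, then $\mathrm{St}(y,\mathcal G_n)\cap F=\emptyset$ for some $n$, so $F=\bigcap_n\bigcup\{W\in\mathcal G_n:W\cap F\ne\emptyset\}$.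

We use the \emph{metrization lemma} \cite[6.12]{Kelley}: if $V_n\subseteq X\times X$ $(n<\omega)$ are reflexive symmetric relations with $V_0=X\times X$ and $V_{n+1}\circ V_{n+1}\circ V_{n+1}\subseteq V_n$, then there is a pseudometric $\rho$ on $X$ with $V_n\subseteq\{\rho<2^{-n}\}\subseteq V_{n-1}$ for all $n\ge1$.

\subsection*{Stationary sets}
A \emph{club} is a closed unbounded subset of $\omega_1$, and $S\subseteq\omega_1$ is \emph{stationary} if it meets every club. A countable intersection of clubs is a club, so a function from a stationary set to $\omega$ is constant on a stationary set. \emph{Fodor's lemma} states that a function $f$ on a stationary set with $f(\delta)<\delta$ for all $\delta$ is constant on a stationary set. Every club is the union of two disjoint stationary sets.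

For stationary $S$, the principle $\diamondsuit(S)$ asserts that there are sets $D_i\subseteq i$ $(i\in S)$ such that for every $D\subseteq\omega_1$ the set $\{i\in S:D\cap i=D_i\}$ is stationary. It implies CH, since every subset of $\omega$ equals $D_i$ for some $i\ge\omega$. A bijection $\beta:\omega_1\times\omega\to\omega_1$ satisfies $\beta[i\times\omega]=i$ for club many $i$, so $\diamondsuit(S)$ also yields functions $f_i:i\times\omega\to2$ $(i\in S)$ such that every $f:\omega_1\times\omega\to2$ satisfies $f{\restriction}(i\times\omega)=f_i$ for stationarily many $i\in S$. In $L$, GCH holds and, by a theorem of Jensen, $\diamondsuit(S)$ holds for every stationary $S\subseteq\omega_1$.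

\subsection*{Elementary submodels}
Let $\theta$ be a regular cardinal so large that $H(\theta)$, the family of sets of hereditary cardinality less than $\theta$, contains all objects under discussion and their power sets. Let $N\prec H(\theta)$ be countable. An object definable in $H(\theta)$ from elements of $N$ belongs to $N$, and an existential statement about elements of $N$ that is true in $H(\theta)$ has a witness in $N$. Finite subsets of $N$ are elements of $N$, countable elements of $N$ are subsets of $N$, and $N\cap\omega_1$ is a countable limit ordinal. For every countable $A\subseteq H(\theta)$ there is a chain $\langle M_\xi:\xi<\omega_1\rangle$ of countable elementary submodels with $A\subseteq M_0$, $M_\xi\in M_{\xi+1}$, and $M_\xi=\bigcup_{\zeta<\xi}M_\zeta$ for limit $\xi$. The set $\{\delta:M_\delta\cap\omega_1=\delta\}$ is a club. Hence for every stationary $T$ there is a countable $N\prec H(\theta)$ with $A\subseteq N$ and $N\cap\omega_1\in T$.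

\subsection*{Forcing}
We write $q\le p$ if $q$ is stronger than $p$, and $\mathbb G$, $\mathbb H$ for generic filters.
\begin{itemize}
\item[(F1)] A $\sigma$-closed forcing (every descending $\omega$-sequence has a lower bound) adds no new $\omega$-sequence of elements of $V$. A forcing with the latter property preserves $\omega_1$ and adds no reals.
\item[(F2)] If $T\in V$ and $P'$ is dense in $P$, every subset of $T$ in $V[\mathbb G]$ has a \emph{nice name} $\{(\check t,p):t\in T,\ p\in\mathcal A_t\}$, where each $\mathcal A_t\subseteq P'$ is an antichain. If $\kappa$ is regular and $P$ is $\kappa$-c.c.\ (antichains have size less than $\kappa$), then $P$ preserves cardinals $\ge\kappa$.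
\item[(F3)] (Maximum principle.) If $p\Vdash\exists x\,\phi(x)$, then $p\Vdash\phi(\sigma)$ for some name $\sigma$.
\item[(F4)] (Product lemma.) The $P_0\times P_1$-generic filters over $V$ are the sets $\mathbb G_0\times\mathbb G_1$ with $\mathbb G_0$ $P_0$-generic over $V$ and $\mathbb G_1$ $P_1$-generic over $V[\mathbb G_0]$, and $V[\mathbb G_0\times\mathbb G_1]=V[\mathbb G_0][\mathbb G_1]$.
\item[(F5)] Let $N\prec H(\theta)$ be countable and $p,P\in N$ with $p\in P$. An \emph{$N$-generic sequence} below $p$ is a sequence $p=p_0\ge p_1\ge\cdots$ in $N\cap P$ that meets every dense subset of $P$ belonging to $N$; one exists because $N$ is countable. If $\tau\in N$ is a name and some $p_k$ forces $\tau\in V$, then some $p_n$ forces $\tau=\check x$ with $x\in N$. Indeed, the conditions that are incompatible with $p_k$ or force $\tau=\check x$ for some $x$ form a dense, downward closed set in $N$, and $x$ is definable from $p_n$ and $\tau$.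
\end{itemize}

\section{A normal group from uniformization}\label{sec:group}

For a set $X$ let $\mathbb Z^{(X)}$ be the free abelian group on $X$, and let $\mathbb N^{(X)}$ be the set of its elements $f$ with all coefficients $f(x)\ge0$; we also write $f\ge0$. Let $\operatorname{supp}f=\{x:f(x)\ne0\}$ and $\|f\|_1=\sum_x|f(x)|$. Two functions with the same domain are \emph{almost equal}, written $=^*$, if they differ at finitely many arguments.

\subsection*{Enumerations and the principle (U)}
Fix a bijection $\mathrm{code}:\omega_1^{<\omega}\times\omega\times\omega\to\omega_1$. Let $D$ be the set of limit ordinals $\gamma<\omega_1$ with $\mathrm{code}[\gamma^{<\omega}\times\omega\times\omega]=\gamma$; these are the limit ordinals closed under $\mathrm{code}$ and its inverse, and they form a club. Let $S$ be a set of countable limit points of $D$, so $S\subseteq D$. For $\delta\in S$ fix a bijection $e_\delta:\omega\to\delta$ and put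
\[
\pi_n(\delta)=e_\delta{\restriction}n\quad(n\ge1),\qquad
A_\delta=\{\mathrm{code}(e_\delta{\restriction}n,j,v):n<\omega,\ j,v<n\}.
\]

\begin{lemma}\label{lem:ladder}
\begin{itemize}
\item[(a)] $A_\delta$ is a cofinal subset of $\delta$ of order type $\omega$, and $A_\delta\cap A_{\delta'}$ is finite for $\delta\ne\delta'$.
\item[(b)] If $T\subseteq S$ is stationary and $n\ge1$, there are $\delta\ne\delta'$ in $T$ with $\pi_n(\delta)=\pi_n(\delta')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $A_\delta\subseteq\delta$ because $\delta\in D$. Let $\gamma\in D\cap\delta$. Then $\mathrm{code}(e_\delta{\restriction}n,j,v)<\gamma$ if and only if $e_\delta{\restriction}n\in\gamma^{<\omega}$. Some value $e_\delta(n_0)$ is $\ge\gamma$, so this holds only for $n\le n_0$, and $A_\delta\cap\gamma$ is finite. Since $D\cap\delta$ is cofinal in $\delta$ and $A_\delta$ is infinite, $A_\delta$ is cofinal of order type $\omega$. If $\delta<\delta'$, then $A_\delta\cap A_{\delta'}\subseteq A_{\delta'}\cap\delta$ is finite.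

(b) Apply Fodor's lemma to $\delta\mapsto\mathrm{code}(\pi_n(\delta),0,0)<\delta$.
\end{proof}

A \emph{coloring} is a sequence $\bar c=\langle c_\delta:\delta\in S\rangle$ of functions $c_\delta:A_\delta\to2$. The uniformization principle is the following statement about $\mathrm{code}$, $S$ and $(e_\delta)$.
\begin{itemize}
\item[(U)] $S$ is stationary, and for every coloring $\bar c$ there is $h:\omega_1\to2$ with $h{\restriction}A_\delta=^*c_\delta$ for each $\delta\in S$.
\end{itemize}

\begin{theorem}[essentially Shelah \cite{Shelah}]\label{thm:U}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{GCH}+\mathrm{(U)}$ for suitable $\mathrm{code}$, $S$ and $(e_\delta)$.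
\end{theorem}

A complete proof is in Section~\ref{sec:forcing}. Theorem~\ref{thm:A} follows from Theorem~\ref{thm:U} and the next result, whose proof occupies the rest of this section.

\begin{theorem}\label{thm:group}
Assume \textup{(U)}. There is a normal, non-metrizable Moore paratopological group that is free abelian, of cardinality $\aleph_1$, and a countable union of closed discrete subspaces.
\end{theorem}

\subsection*{The group}
Let $I=\{\pi_n(\delta):\delta\in S,\ n\ge1\}$. Its elements are called \emph{nodes}, and $\ell(i)$ is the length of the node $i$. The nodes form a tree, and each $\delta\in S$ determines the branch $\pi_1(\delta),\pi_2(\delta),\dots$. We want a group topology in the weak sense on the free abelian group on $S\cup I$ in which this branch converges to $\delta$, that is, $\pi_m(\delta)-\delta\to0$. If the neighborhoods of $0$ are submonoids, continuity of addition is automatic. So we let the $n$-th neighborhood be the monoid generated by the elements $\pi_m(\delta)-\delta$ with $m\ge n$.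

Let $G=\mathbb Z^{(S)}\oplus\mathbb Z^{(I)}$, with elements $x=(a_x,b_x)$; we identify $\delta\in S$ with $(\delta,0)$ and $i\in I$ with $(0,i)$. Extend $\pi_n$ to a homomorphism $\mathbb Z^{(S)}\to\mathbb Z^{(I)}$. The \emph{lengths of} $b\in\mathbb Z^{(I)}$ are the numbers $\ell(i)$, $i\in\operatorname{supp}b$. If $B=\sum_ki_k\in\mathbb N^{(I)}$ (a finite sum of nodes, with repetitions), a \emph{lift} of $B$ is a sum $\lambda=\sum_k\delta_k$ with $\delta_k\in S$ and $\pi_{\ell(i_k)}(\delta_k)=i_k$; we say that the term $\delta_k$ lies \emph{over} $i_k$. The only lift of $0$ is $0$. The monoid described above is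
\[
U_n=\{(-\lambda,B):B\in\mathbb N^{(I)}\text{ has all lengths }\ge n,\ \lambda\text{ is a lift of }B\}\qquad(n\ge1).
\]
Thus $0\in U_{n+1}\subseteq U_n=U_n+U_n$. If $y\in x+U_n$, then $y+U_n\subseteq x+U_n$, so the sets $x+U_n$ form a base of a topology in which $\{x+U_n:n\ge1\}$ is a base at $x$. Addition is jointly continuous because $(x+U_n)+(y+U_n)=x+y+U_n$. That the topology is Hausdorff will follow from $T_1$ and normality.

The following facts about lifts are used throughout.
\begin{itemize}
\item[(L1)] A lift $\lambda$ of $B$ has $\|\lambda\|_1=\|B\|_1$. A lift of $B+B'$ with $B,B'\ge0$ is the sum of a lift of $B$ and a lift of $B'$: distribute the terms according to the nodes they lie over.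
\item[(L2)] If $\lambda,\lambda'$ are lifts of $B=\sum_ki_k$ and all lengths of $B$ are $\ge m$, then $\pi_m(\lambda)=\sum_ki_k{\restriction}m=\pi_m(\lambda')$.
\item[(L3)] If $\lambda=\sum_k\delta_k$ is a lift of $B=\sum_ki_k$, all lengths of $B$ are $\le m$, $f\in\mathbb N^{(S)}$ and $\pi_m(f)=\pi_m(\lambda)$, then $f$ is a lift of $B$. Indeed, $f=\sum_k\delta'_k$ can be indexed so that $\pi_m(\delta'_k)=\pi_m(\delta_k)$, and restricting to $\ell(i_k)\le m$ gives $\pi_{\ell(i_k)}(\delta'_k)=i_k$.
\item[(L4)] For finite $F\subseteq S$, the map $\pi_m$ is injective on $F$ for all large $m$, since distinct $\delta$ have distinct $e_\delta$ (the range of $e_\delta$ is $\delta$). If $\pi_m$ is injective on $\operatorname{supp}f$, the coefficient of $\pi_m(\sigma)$ in $\pi_m(f)$ is $f(\sigma)$ for $\sigma\in\operatorname{supp}f$; so $\|\pi_m(f)\|_1=\|f\|_1$, and $\pi_m(f)\ge0$ implies $f\ge0$.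
\item[(L5)] If $\sigma,\tau\in S$ and $\sigma\in\operatorname{ran}\pi_m(\tau)$, then $\pi_m(\sigma)\ne\pi_m(\tau)$, because $\sigma\notin\sigma=\operatorname{ran}e_\sigma$.
\end{itemize}

The \emph{rank} $\operatorname{rk}(x)$ of $x\in G$ is the largest length of $b_x$, with $\operatorname{rk}(x)=0$ if $b_x=0$. Let $G_r=\{x\in G:\operatorname{rk}(x)\le r\}$, so $G=\bigcup_rG_r$. Moving away from a point inside a small neighborhood raises the rank:
\begin{equation}\label{eq:rank}
\text{if }s>\operatorname{rk}(y),\ z\in y+U_s\text{ and }z\ne y,\text{ then }\operatorname{rk}(z)\ge s.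
\end{equation}
Indeed, $z=y+(-\lambda,B)$ with $B\ne0$, and $\operatorname{supp}B$ is disjoint from $\operatorname{supp}b_y$, so $\operatorname{supp}B\subseteq\operatorname{supp}b_z$. This asymmetry, which is impossible in a non-discrete topological group with these neighborhoods, is what makes $G$ developable.

\begin{proposition}\label{prop:moore}
$G$ is $T_1$ and has a development, and each $G_r$ is closed and discrete.
\end{proposition}

\begin{proof}
If $z\ne0$, then \eqref{eq:rank} with $y=0$ gives $z\notin U_s$ for $s>\operatorname{rk}(z)$. So for $x\ne y$ some $y+U_s$ misses $x$, and $G$ is $T_1$.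

Let $\mathcal G_n=\{x+U_{\operatorname{rk}(x)+n}:x\in G\}$ for $n\ge1$. Let $n>\operatorname{rk}(y)$ and $y\in x+U_{\operatorname{rk}(x)+n}$. If $y\ne x$, then \eqref{eq:rank} gives $\operatorname{rk}(y)\ge\operatorname{rk}(x)+n\ge n$, which is false. So $\mathrm{St}(y,\mathcal G_n)=y+U_{\operatorname{rk}(y)+n}$ for $n>\operatorname{rk}(y)$, and $(\mathcal G_n)$ is a development.

For $y\in G$ and $s=\max(\operatorname{rk}(y),r)+1$, \eqref{eq:rank} gives $(y+U_s)\cap G_r\subseteq\{y\}$. So $G_r$ is closed and discrete.
\end{proof}

\subsection*{The closed discrete set $S$}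
The set $S\subseteq G_0$ is closed and discrete, and on it the whole idea is visible. For $\delta,\delta'\in S$ and $n,n'\ge1$,
\begin{equation}\label{eq:meet}
(\delta+U_n)\cap(\delta'+U_{n'})\ne\emptyset\iff\pi_m(\delta)=\pi_m(\delta'),\quad\text{where }m=\max(n,n').
\end{equation}
If $\pi_m(\delta)=\pi_m(\delta')$, this node equals $\delta+(\pi_m(\delta)-\delta)$ and $\delta'+(\pi_m(\delta')-\delta')$, so it lies in both sets. Conversely, a common point has the form $(\delta-\lambda,B)=(\delta'-\lambda',B)$, where $\lambda,\lambda'$ are lifts of $B$ and all lengths of $B$ are $\ge m$; apply $\pi_m$ to $\delta-\lambda=\delta'-\lambda'$ and use (L2).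

\begin{proposition}\label{prop:nonmetr}
If $S$ is stationary, $G$ is not metrizable.
\end{proposition}

\begin{proof}
In a metric space the points of a discrete subspace have pairwise disjoint neighborhoods (balls of radius half the distance to the other points). So if $G$ were metrizable, there would be $n(\delta)\ge1$ with the sets $\delta+U_{n(\delta)}$ $(\delta\in S)$ pairwise disjoint. Let $n(\cdot)$ have constant value $n$ on a stationary $T\subseteq S$. Lemma~\ref{lem:ladder}(b) and \eqref{eq:meet} give a contradiction.
\end{proof}

\begin{example}\label{ex:twocolors}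
Assume (U) and let $c:S\to2$. Then the closed sets $c^{-1}(0)$ and $c^{-1}(1)$ have disjoint neighborhoods in $G$. Let $c_\delta$ be the constant function on $A_\delta$ with value $c(\delta)$, take $h$ from (U), and choose $n(\delta)\ge1$ with $h(\mathrm{code}(\pi_m(\delta),0,0))=c(\delta)$ for all $m\ge n(\delta)$. If $m\ge n(\delta),n(\delta')$ and $\pi_m(\delta)=\pi_m(\delta')$, then
\[
c(\delta)=h(\mathrm{code}(\pi_m(\delta),0,0))=h(\mathrm{code}(\pi_m(\delta'),0,0))=c(\delta').
\]
By \eqref{eq:meet}, $\delta+U_{n(\delta)}$ and $\delta'+U_{n(\delta')}$ are disjoint whenever $c(\delta)\ne c(\delta')$. In words: from level $n(\delta)$ on, the color of $\delta$ can be read from the node $\pi_m(\delta)$ alone.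
\end{example}

\subsection*{Reading colors of arbitrary points}
For normality the example must be extended in two ways. The points $(a,b)$ of $G_r$ involve several elements of $S$ with coefficients, and we shall need $\omega$ colors. These are the roles of the arguments $j$ and $v$ of $\mathrm{code}$.

For $0\ne a\in\mathbb Z^{(S)}$ call $\tau=\max\operatorname{supp}a$ the \emph{top} of $a$. Since $e_\tau$ enumerates all of $\tau$, and not just a cofinal sequence, there is a least $k=k(a)$ with $\operatorname{supp}a\setminus\{\tau\}\subseteq\operatorname{ran}(e_\tau{\restriction}k)$. So $a$ is described by $\tau$ and a natural number $j$, and for $m\ge k(a)$ the part of $a$ below the top is determined by $j$ and the node $\pi_m(\tau)$.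

\begin{lemma}\label{lem:colors}
Assume \textup{(U)}. Let $r<\omega$ and let $c^*,N:G_r\to\omega$. There is $n:G_r\to\omega$ such that:
\begin{itemize}
\item[(n1)] $n(x)\ge N(x)$ and $n(x)\ge r+1$ for all $x\in G_r$;
\item[(n2)] if $x=(a,b)\in G_r$ and $a\ne0$ has top $\tau$, then $n(x)\ge k(a)$, and for all $m\ge n(x)$ the map $\pi_m$ is injective on $S\cap\operatorname{ran}(e_\tau{\restriction}k(a))$ and on $\operatorname{supp}a$;
\item[(n3)] if $x=(a,b)$ and $x'=(a',b)$ are in $G_r$, $m\ge n(x),n(x')$ and $\pi_m(a)=\pi_m(a')$, then $c^*(x)=c^*(x')$.
\end{itemize}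
\end{lemma}

\begin{proof}
The conditions relate only points with the same second coordinate, so we fix $b$ with all lengths $\le r$ and define $n(a,b)$ for all $a$. Enumerate $\mathbb Z^{(\omega)}\times(\mathbb Z\setminus\{0\})$ without repetition as $\{(w_j,d_j):j<\omega\}$. For $\tau\in S$ put $a_{\tau,j}=\sum_iw_j(i)e_\tau(i)+d_j\tau$ if $e_\tau(i)\in S$ for all $i\in\operatorname{supp}w_j$, and leave $a_{\tau,j}$ undefined otherwise. Every $a\ne0$ with top $\tau$ equals $a_{\tau,j}$ for exactly one $j=j(a)$, because $e_\tau:\omega\to\tau$ is a bijection. Define $c_\tau:A_\tau\to2$ by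
\[
c_\tau(\mathrm{code}(e_\tau{\restriction}n,j,v))=1\iff a_{\tau,j}\text{ is defined and }c^*(a_{\tau,j},b)=v.
\]
Take $h$ from (U), and let $m_\tau$ be such that $h$ and $c_\tau$ agree at $\mathrm{code}(e_\tau{\restriction}n,j,v)$ whenever $n\ge m_\tau$ and $j,v<n$. Choose $n(a,b)\ge N(a,b),\,r+1$. If $a\ne0$ has top $\tau$, choose it also $\ge k(a),\,m_\tau,\,j(a)+1,\,c^*(a,b)+1$, and so large that $\pi_m$ is injective on $S\cap\operatorname{ran}(e_\tau{\restriction}k(a))$ for $m\ge n(a,b)$, by (L4). For such $m$, (L5) separates $\tau$ from the other elements of $\operatorname{supp}a$, so $\pi_m$ is injective on $\operatorname{supp}a$. This gives (n1) and (n2).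

Let $x,x',m$ be as in (n3). As $\pi_m$ is injective on $\operatorname{supp}a$ and on $\operatorname{supp}a'$, (L4) shows that $a=0$ if and only if $a'=0$, in which case $x=x'$. Let both be nonzero, with tops $\tau$ and $\tau'$. By (L4) there is a bijection $\vartheta:\operatorname{supp}a\to\operatorname{supp}a'$ with $\pi_m(\vartheta\sigma)=\pi_m(\sigma)$ and $a'(\vartheta\sigma)=a(\sigma)$.

First, $\vartheta(\tau)=\tau'$. Otherwise let $\sigma'=\vartheta(\tau)\ne\tau'$ and $\sigma=\vartheta^{-1}(\tau')\ne\tau$. Since $m\ge k(a)$, we have $\sigma\in\operatorname{ran}\pi_m(\tau)=\operatorname{ran}\pi_m(\sigma')\subseteq\sigma'$, so $\sigma<\sigma'$. Since $m\ge k(a')$, we have $\sigma'\in\operatorname{ran}\pi_m(\tau')=\operatorname{ran}\pi_m(\sigma)\subseteq\sigma$, so $\sigma'<\sigma$. This is a contradiction.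

Thus $e_\tau{\restriction}m=e_{\tau'}{\restriction}m$. By symmetry let $k(a')\le k(a)$; recall $k(a)\le m$. The non-top elements of both supports lie in $S\cap\operatorname{ran}(e_\tau{\restriction}k(a))$, where $\pi_m$ is injective, so $\vartheta$ fixes them. Hence $a=p+d\tau$ and $a'=p+d\tau'$ with $\operatorname{supp}p\subseteq\operatorname{ran}(e_\tau{\restriction}m)$. The functions $i\mapsto p(e_\tau(i))$ and $i\mapsto p(e_{\tau'}(i))$ agree for $i<m$ and vanish for $i\ge m$, so $j(a)=j(a')$. Call this number $j$ and let $v=c^*(a,b)$; both are $<m$. The ordinal $\xi=\mathrm{code}(e_\tau{\restriction}m,j,v)=\mathrm{code}(e_{\tau'}{\restriction}m,j,v)$ lies in $A_\tau\cap A_{\tau'}$, and $m\ge m_\tau,m_{\tau'}$. So $c_{\tau'}(\xi)=h(\xi)=c_\tau(\xi)=1$, which means $c^*(a',b)=v$.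
\end{proof}

\subsection*{Normality}
Since $G$ is the union of the countably many closed sets $G_r$, it suffices to surround $H\cap G_r$ by an open set $V$ whose \emph{closure} misses $K$. Each $x\in H\cap G_r$ has a safe radius $N(x)$ with $(x+U_{N(x)})\cap K=\emptyset$. The difficulty is a point $y\in\overline V$ of rank above $r$ that is approached from the neighborhoods of ever different points $x_m$. We shall show that $y$ lies in the safe neighborhood of a single point $x'$, which need not be one of the $x_m$. To know that $x'\in H$ and that its safe radius is small, we use the safe radius itself as the color in Lemma~\ref{lem:colors}.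

\begin{lemma}\label{lem:closure}
Assume \textup{(U)}. Let $H,K$ be disjoint closed subsets of $G$, let $r<\omega$ and $E=H\cap G_r$. There is an open $V\supseteq E$ with $\overline V\cap K=\emptyset$.
\end{lemma}

\begin{proof}
For $x\in E$ choose $N(x)\ge1$ with $(x+U_{N(x)})\cap K=\emptyset$, and put $N(x)=0$ for $x\in G_r\setminus E$. Take $n$ from Lemma~\ref{lem:colors} with $c^*=N$, and let $V=\bigcup_{x\in E}(x+U_{n(x)})$. Let $y\in\overline V$ and $q=\operatorname{rk}(y)$. We show $y\notin K$.

\emph{The approximating points.} For each $m>\max(q,r)$ the set $y+U_m$ meets $V$. So there are $x_m=(a_m,b_m)\in E$, $(-\lambda,\beta)\in U_m$ and $(-\mu,\beta')\in U_{n(x_m)}$, all depending on $m$, with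
\[
b_y+\beta=b_m+\beta',\qquad a_y-\lambda=a_m-\mu .
\]
The lengths of $\beta$ and $\beta'$ exceed $r$, by $m>r$ and (n1), and those of $b_m$ are $\le r$. So $b_m=b_0$, the part of $b_y$ on nodes of length $\le r$. Let $B=b_y-b_0$; it does not depend on $m$, and its lengths lie in $[r+1,q]$. Then $\beta'=B+\beta$, and $\operatorname{supp}B\cap\operatorname{supp}\beta=\emptyset$ because the lengths of $\beta$ are $\ge m>q$. As $\beta'\ge0$, we get $B\ge0$. By (L1), $\mu=\lambda_m+\mu'$ with $\lambda_m$ a lift of $B$ and $\mu'$ a lift of $\beta$. By (L2), $\pi_m(\lambda)=\pi_m(\mu')$, and therefore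
\begin{equation}\label{eq:proj}
\pi_m(a_m)=\pi_m(a_y)+\pi_m(\lambda_m).
\end{equation}

\emph{Case 1: $B=0$.} Then $y=(a_y,b_0)\in G_r$. Take $m\ge n(y)$ and let $m'=\max(m,n(x_m))$. Now $\beta=\beta'$ has all lengths $\ge m'$, and $\lambda,\mu$ are lifts of it, so $\pi_{m'}(a_y)=\pi_{m'}(a_m)$ by (L2). By (n3), $N(y)=N(x_m)\ge1$. Hence $y\in E\subseteq H$ and $y\notin K$.

\emph{Case 2: $B\ne0$.} Let $\ell_0$ be the least length of $B$. The lengths of $\beta'=B+\beta$ are $\ge n(x_m)$, so
\begin{equation}\label{eq:bound}
N(x_m)\le n(x_m)\le\ell_0\le q<m .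
\end{equation}
It suffices to find $a'\in\mathbb Z^{(S)}$ and $m>\max(q,r)$ such that
\[
\text{(i) }\pi_m(a')=\pi_m(a_m),\qquad\text{(ii) }m\ge n(a',b_0),\qquad\text{(iii) }\pi_m\text{ is injective on }\operatorname{supp}(a'-a_y).
\]
Indeed, let $x'=(a',b_0)\in G_r$ and $f=a'-a_y$. By (i), (ii), \eqref{eq:bound} and (n3), $N(x')=N(x_m)\ge1$, so $x'\in E$ and $N(x')\le\ell_0$. By (i) and \eqref{eq:proj}, $\pi_m(f)=\pi_m(\lambda_m)\ge0$. So $f\ge0$ by (iii) and (L4), and $f$ is a lift of $B$ by (L3). Then $y=x'+(-f,B)\in x'+U_{\ell_0}\subseteq x'+U_{N(x')}$, and this set misses $K$.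

If $a_m=0$ for infinitely many $m$, take $a'=0$ and such an $m$, large enough that $\pi_m$ is injective on $\operatorname{supp}a_y$. Here $(a',b_0)=x_m$, so (ii) holds by \eqref{eq:bound}.

Otherwise $a_m\ne0$ for all large $m$; let $\tau_m$ be its top. We show that only the top varies on an infinite set of $m$. By (n2) and \eqref{eq:bound}, $\pi_m$ is injective on $\operatorname{supp}a_m$. So \eqref{eq:proj}, (L4) and (L1) give $\|a_m\|_1\le\|a_y\|_1+\|B\|_1$, and the node $\pi_m(\tau_m)$, which has a nonzero coefficient in $\pi_m(a_m)$, equals $\pi_m(\delta)$ for some $\delta$ that lies in $\operatorname{supp}a_y$ or is a term of $\lambda_m$ over some $i\in\operatorname{supp}B$. Restricting to length $\ell_0$, we see that $\pi_{\ell_0}(\tau_m)$ belongs to the finite set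
\[
R=\pi_{\ell_0}[\operatorname{supp}a_y]\cup\{i{\restriction}\ell_0:i\in\operatorname{supp}B\},
\]
which does not depend on $m$. As $k(a_m)\le n(x_m)\le\ell_0$, the set $\operatorname{supp}a_m\setminus\{\tau_m\}$ is contained in $\operatorname{ran}\pi_{\ell_0}(\tau_m)$, hence in the finite set $\bigcup_{i\in R}\operatorname{ran}i$. With the bound on norms, there are $p\in\mathbb Z^{(S)}$, $d\ne0$ and an infinite $M\subseteq\omega$ such that $a_m=p+d\tau_m$ and $\operatorname{supp}p\subseteq\operatorname{ran}\pi_m(\tau_m)$ for $m\in M$.

($\alpha$) Suppose there is $\sigma\in\operatorname{supp}a_y$ with $\pi_m(\tau_m)=\pi_m(\sigma)$ for infinitely many $m\in M$. Put $a'=p+d\sigma$. Then (i) holds for these $m$, and since $a'$ is fixed, (ii) and (iii) hold for all large $m$.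

($\beta$) Otherwise, as $\operatorname{supp}a_y$ is finite, $\pi_m(\tau_m)\notin\pi_m[\operatorname{supp}a_y]$ for all large $m\in M$. Take such an $m$ with $\pi_m$ injective on $\operatorname{supp}p\cup\operatorname{supp}a_y$, and put $a'=a_m$. Then (i) is trivial and (ii) holds by \eqref{eq:bound}. The node $\pi_m(\tau_m)$ differs from $\pi_m(\sigma)$ for $\sigma\in\operatorname{supp}a_y$ by the choice of $m$, and for $\sigma\in\operatorname{supp}p$ by (L5). This gives (iii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:group}]
Let $H,K\subseteq G$ be disjoint and closed. By Lemma~\ref{lem:closure} there are open sets $V_r\supseteq H\cap G_r$ and $W_r\supseteq K\cap G_r$ with $\overline{V_r}\cap K=\emptyset=\overline{W_r}\cap H$. The open sets $\bigcup_r\bigl(V_r\setminus\bigcup_{s\le r}\overline{W_s}\bigr)$ and $\bigcup_r\bigl(W_r\setminus\bigcup_{s\le r}\overline{V_s}\bigr)$ contain $H$ and $K$, since $G=\bigcup_rG_r$. They are disjoint: a common point lies in some $V_r\setminus\bigcup_{s\le r}\overline{W_s}$ and some $W_{r'}\setminus\bigcup_{s\le r'}\overline{V_s}$, and both $r'\le r$ and $r\le r'$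 are impossible. With Proposition~\ref{prop:moore}, $G$ is $T_1$ and normal, hence Hausdorff and regular; so it is a Moore paratopological group and a countable union of closed discrete subspaces. It is not metrizable by Proposition~\ref{prop:nonmetr}. It is free abelian on $S\cup I$, a set of size $\aleph_1$.
\end{proof}

\section{Reduction to metric spaces}\label{sec:reduction}

We turn to arbitrary, not necessarily abelian, groups. The aim is to replace a discrete family of closed sets in the group by a partition of a metric space, and to translate ``color classes can be separated'' and ``the whole family can be separated'' into properties of that partition.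

\begin{definition}
A \emph{triple} $(Z,\rho,r)$ is a metric space $(Z,\rho)$ with a surjection $r:Z\to\Lambda$. It is
\begin{itemize}
\item \emph{additive} if for every $c:\Lambda\to2$ there is $n:Z\to\omega$ such that $c(r(x))\ne c(r(y))$ implies $\rho(x,y)\ge2^{-\max(n(x),n(y))}$;
\item \emph{separated} if $Z=\bigcup_{m<\omega}Z_m$ and there are $\varepsilon_m>0$ such that $x,y\in Z_m$ and $r(x)\ne r(y)$ imply $\rho(x,y)\ge\varepsilon_m$.
\end{itemize}
\end{definition}

\begin{remark}\label{rem:Fsigma}
A triple is additive if and only if every union $A$ of fibers of $r$ is an $F_\sigma$ in $Z$. Given $n$ for the coloring that defines $A$, let $A_k=\{x\in A:n(x)\le k\}$. A point $y\notin A$ has distance at least $2^{-\max(k,n(y))}$ from $A_k$, so $A=\bigcup_k\overline{A_k}$. Conversely, let $A=\bigcup_kA_k$ and $Z\setminus A=\bigcup_kB_k$ be increasing unions of closed sets. For $x\in A$ let $k(x)$ be least with $x\in A_{k(x)}$ and choose $n(x)$ with $\rho(x,z)\ge2^{-n(x)}$ for all $z\in B_{k(x)}$; do the same for $y\notin A$ with the roles exchanged. If $k(y)\le k(x)$, then $y\in B_{k(x)}$ and $\rho(x,y)\ge2^{-n(x)}$;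 if $k(x)\le k(y)$, then $\rho(x,y)\ge2^{-n(y)}$.
\end{remark}

\begin{example}\label{ex:triples}
(a) Under CH, an additive triple with $Z$ separable is separated: $Z$ has at most $2^{\aleph_0}=\aleph_1$ $F_\sigma$-sets, so $2^{|\Lambda|}\le\aleph_1$ by Remark~\ref{rem:Fsigma}, $\Lambda$ is countable, and the fibers serve as the $Z_m$.

(b) Under (U), let $Z=\Lambda=S$, $r=\mathrm{id}$, and $\rho(\delta,\delta')=2^{-k}$ for $\delta\ne\delta'$, where $k$ is least with $e_\delta(k)\ne e_{\delta'}(k)$. The triple is additive by Example~\ref{ex:twocolors}, since $\pi_m(\delta)\ne\pi_m(\delta')$ implies $\rho(\delta,\delta')\ge2^{-m}$. It is not separated: some $Z_m$ is stationary, and Lemma~\ref{lem:ladder}(b) gives distinct points of $Z_m$ at distance at most $2^{-n}$ for every $n$.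
\end{example}

\begin{theorem}\label{thm:reduction}
Let $G$ be a normal Moore paratopological group. If every additive triple with $|Z|\le|G|$ is separated, then $G$ is metrizable.
\end{theorem}

Let $G$ be a first-countable paratopological group with identity $e$. By continuity of multiplication at $(e,e)$ there is a decreasing open base $(U_n)$ at $e$ with $U_0=G$ and $U_{n+1}U_{n+1}\subseteq U_n$. Translations are homeomorphisms, so $(xU_n)$ is an open base at $x$. Write
\[
x\sim_ny\iff xU_n\cap yU_n\ne\emptyset .
\]
These relations are reflexive, symmetric and decrease with $n$. If $G$ is abelian they are also almost transitive: from $xu_1=wv_1$ and $wv_2=yu_2$ with $u_1,u_2,v_1,v_2\in U_{n+1}$ we get $xu_1v_2=wv_1v_2=yu_2v_1$, so $x\sim_{n+1}w\sim_{n+1}y$ implies $x\sim_ny$. The metrization lemma then produces a metric that measures at which level the neighborhoods of two points come apart; by \eqref{eq:meet}, Example~\ref{ex:triples}(b) is what one sees on the set $S$ in the group of Section~\ref{sec:group}. In a non-abelian group, $v_1$ has to be moved past $w$ and $y$ by conjugation. Conjugation by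 a fixed element is continuous, but the modulus of continuity depends on the element. We therefore record the moduli as a \emph{type} with countably many possible values and compare only points of the same type.

\begin{lemma}\label{lem:metric}
Let $G$ and $(U_n)$ be as above. There is a metric $\rho$ on the set $G$ such that:
\begin{itemize}
\item[(a)] if $x\not\sim_ny$, then $\rho(x,y)\ge2^{-(n+1)}$;
\item[(b)] for every $k\ge1$ there are a partition of $G$ into countably many pieces $P$ and numbers $\varphi(P)<\omega$ such that $x,y\in P$ and $\rho(x,y)\ge2^{-k}$ imply $x\not\sim_{\varphi(P)}y$.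
\end{itemize}
\end{lemma}

The metric $\rho$ need not induce the topology of $G$; the lemma applies to the non-metrizable group of Theorem~\ref{thm:group}.

\begin{proof}
We first show:
\begin{equation}\label{eq:trans}
\text{if }x\sim_kw\sim_ky,\ \ k\ge n+1\ \text{ and }\ y^{-1}wU_kw^{-1}y\subseteq U_{n+1},\text{ then }x\sim_ny.
\end{equation}
Let $xu_1=wv_1$ and $wv_2=yu_2$ with $u_1,u_2,v_1,v_2\in U_k$, and put $z=xu_1v_2$. Then $z\in xU_kU_k\subseteq xU_n$, and
\[
z=wv_1v_2=(wv_1w^{-1})\,wv_2=(wv_1w^{-1})\,yu_2=y\,(y^{-1}wv_1w^{-1}y)\,u_2\in yU_{n+1}U_{n+1}\subseteq yU_n .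
\]

For $x\in G$ let $m(x,n)$ be the least $m$ with $x^{-1}U_mx\subseteq U_n$; it exists because $u\mapsto x^{-1}ux$ is continuous at $e$. Define recursively
\[
\varphi_0(x)=0,\qquad a_n(x)=m(x,\varphi_n(x)+1),\qquad\varphi_{n+1}(x)=\max\{\varphi_n(x)+1,\ m(x^{-1},a_n(x))\},
\]
and let $t_n(x)=\langle(a_i(x),\varphi_{i+1}(x)):i<n\rangle$. Thus $x^{-1}U_{a_n(x)}x\subseteq U_{\varphi_n(x)+1}$ and $xU_{\varphi_{n+1}(x)}x^{-1}\subseteq U_{a_n(x)}$. The function $t_n$ has countably many values, $\varphi_n(x)$ is determined by $t_n(x)$, and $n\le\varphi_n(x)<\varphi_{n+1}(x)$. Let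
\[
(x,y)\in E_n\iff t_n(x)=t_n(y)\text{ and }x\sim_{\varphi_n(x)}y .
\]
Each $E_n$ is reflexive and symmetric, $E_0=G\times G$, and $E_{n+1}\subseteq E_n$. We claim $E_{n+1}\circ E_{n+1}\subseteq E_n$. Let $(x,w),(w,y)\in E_{n+1}$. The three points have the same $t_{n+1}$, hence common values $\varphi=\varphi_n$, $a=a_n$ and $k=\varphi_{n+1}\ge\varphi+1$. Then $y^{-1}(wU_kw^{-1})y\subseteq y^{-1}U_ay\subseteq U_{\varphi+1}$, and \eqref{eq:trans} gives $x\sim_\varphi y$.

It follows that $E_{2n+2}\circ E_{2n+2}\circ E_{2n+2}\subseteq E_{2n+1}\circ E_{2n+1}\subseteq E_{2n}$. The metrization lemma for $V_n=E_{2n}$ yields a pseudometric $\rho$ with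
\[
E_{2n}\subseteq\{\rho<2^{-n}\}\subseteq E_{2n-2}\qquad(n\ge1).
\]
For (a), let $x\not\sim_ny$. As $\varphi_{2n}(x)\ge n$, we have $(x,y)\notin E_{2n}\supseteq\{\rho<2^{-(n+1)}\}$. Since $G$ is Hausdorff, distinct points satisfy $x\not\sim_ny$ for some $n$, so $\rho$ is a metric. For (b), let the pieces be the nonempty fibers of $t_{2k}$ and let $\varphi(P)$ be the value of $\varphi_{2k}$ on $P$. If $x,y\in P$ and $\rho(x,y)\ge2^{-k}$, then $(x,y)\notin E_{2k}$ although $t_{2k}(x)=t_{2k}(y)$, so $x\not\sim_{\varphi(P)}y$.
\end{proof}

A separated triple will separate the family on each of countably many pieces. The next lemma, which uses normality a second time, assembles the pieces.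

\begin{lemma}\label{lem:assemble}
Let $X$ be a normal space in which every open set is an $F_\sigma$, and let $\{C_\alpha:\alpha\in\Lambda\}$ be a discrete family of closed sets. Suppose that for each $m<\omega$ there is a pairwise disjoint family $\{O_{\alpha,m}:\alpha\in\Lambda\}$ of open sets, and that $C_\alpha\subseteq\bigcup_mO_{\alpha,m}$ for each $\alpha$. Then there are pairwise disjoint open sets $W_\alpha\supseteq C_\alpha$.
\end{lemma}

\begin{proof}
By normality choose open $R_\alpha\supseteq C_\alpha$ with $\overline{R_\alpha}\cap\bigcup_{\beta\ne\alpha}C_\beta=\emptyset$. Replacing $O_{\alpha,m}$ by $O_{\alpha,m}\cap R_\alpha$, we may assume $O_{\alpha,m}\subseteq R_\alpha$. Write $O_m=\bigcup_\alpha O_{\alpha,m}=\bigcup_qF_{m,q}$ with $F_{m,q}$ closed, and choose open $L_{m,q}$ with $F_{m,q}\subseteq L_{m,q}\subseteq\overline{L_{m,q}}\subseteq O_m$. The family $\{O_{\alpha,m}\cap L_{m,q}:\alpha\in\Lambda\}$ is discrete: a point of $O_m$ lies in some $O_{\beta,m}$, which meets only the member with index $\beta$, and a point outside $O_m$ has the neighborhood $X\setminus\overline{L_{m,q}}$.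 Index the pairs $(m,q)$ by $l<\omega$ and write $O^l_\alpha=O_{\alpha,m}\cap L_{m,q}$; then $C_\alpha\subseteq\bigcup_lO^l_\alpha$. By discreteness the closed set $K^l_\alpha=\overline{\bigcup_{\beta\ne\alpha}O^l_\beta}$ equals $\bigcup_{\beta\ne\alpha}\overline{O^l_\beta}\subseteq\bigcup_{\beta\ne\alpha}\overline{R_\beta}$, so it misses $C_\alpha$. Hence $W_\alpha=\bigcup_l\bigl(O^l_\alpha\setminus\bigcup_{l'\le l}K^{l'}_\alpha\bigr)$ is open and contains $C_\alpha$. Let $\alpha\ne\beta$ and suppose $z$ lies in the $l$-th term of $W_\alpha$ and in the $l'$-th term of $W_\beta$, where by symmetry $l'\le l$. Then $z\in O^{l'}_\beta\subseteq K^{l'}_\alpha$, and this set was removed from the $l$-th term of $W_\alpha$.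
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
By Bing's theorem it suffices to separate a discrete family $\{C_\alpha:\alpha\in\Lambda\}$ of nonempty closed sets. Take $(U_n)$ and $\rho$ as in Lemma~\ref{lem:metric}, let $Z=\bigcup_\alpha C_\alpha$, and let $r(x)=\alpha$ for $x\in C_\alpha$.

The triple $(Z,\rho,r)$ is additive. Given $c:\Lambda\to2$, the sets $\bigcup_{c(\alpha)=0}C_\alpha$ and $\bigcup_{c(\alpha)=1}C_\alpha$ are disjoint and closed. Choose disjoint open neighborhoods of them by normality, and for $x\in Z$ choose $n'(x)$ with $xU_{n'(x)}$ inside the corresponding one. If $c(r(x))\ne c(r(y))$ and $n=\max(n'(x),n'(y))$, then $x\not\sim_ny$, so $\rho(x,y)\ge2^{-(n+1)}$ by Lemma~\ref{lem:metric}(a). Thus $n(x)=n'(x)+1$ works.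

By hypothesis the triple is separated, by $Z_m$ and $\varepsilon_m$ say. Choose $k_m\ge1$ with $2^{-k_m}\le\varepsilon_m$. For each piece $P$ of the partition given by Lemma~\ref{lem:metric}(b) for $k_m$ let $O_{\alpha,m,P}=\bigcup\{xU_{\varphi(P)}:x\in C_\alpha\cap Z_m\cap P\}$. For fixed $(m,P)$ these open sets are pairwise disjoint, since $x,y\in Z_m\cap P$ with $r(x)\ne r(y)$ have $\rho(x,y)\ge2^{-k_m}$ and so $x\not\sim_{\varphi(P)}y$. There are countably many pairs $(m,P)$, and $C_\alpha\subseteq\bigcup_{m,P}O_{\alpha,m,P}$. Lemma~\ref{lem:assemble} applies, because open subsets of a Moore space are $F_\sigma$.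
\end{proof}

\section{Uniformizing pairs and diamond}\label{sec:diamond}

We need a test for being separated that refers to countable sets only, so that it can be moved between models and from large sets to small ones. For a set $Y$ and $F:[Y]^{<\omega}\to[Y]^{\le\omega}$, a set $N\subseteq Y$ is \emph{$F$-closed} if $F(u)\subseteq N$ for every finite $u\subseteq N$. A family $\mathcal S\subseteq[Y]^{\le\omega}$ is \emph{stationary in $[Y]^{\le\omega}$} if for every such $F$ some nonempty $N\in\mathcal S$ is $F$-closed.

Given a triple, let $Y=Z\sqcup\Lambda$, and for $X\subseteq Y$ let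
\[
\mathcal S_X=\bigl\{N\in[X]^{\le\omega}:\text{there is }x\in X\cap Z\text{ with }x\in\overline{N\cap Z}\text{ and }r(x)\in X\setminus N\bigr\},
\]
with the closure taken in $(Z,\rho)$. Such an $x$ is a \emph{witness} for $N$: the points of $N$ approximate $x$, but $N$ does not contain the index of the fiber of $x$. If such $N$ are rare, then $r(x)$ is one of countably many functions of finitely many approximations to $x$. Choosing the approximations so that they are locally constant on countably many pieces, we get that $r$ is too.

\begin{lemma}\label{lem:nonstat}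
If $\mathcal S_Y$ is not stationary in $[Y]^{\le\omega}$, the triple is separated.
\end{lemma}

\begin{proof}
Let $F$ be such that no nonempty $F$-closed set is in $\mathcal S_Y$. Well-order $Z$. For $x\in Z$ let $p_n(x)$ be the least $z\in Z$ with $\rho(x,z)<2^{-n}$, and let $i_n(x)$ be the least $i$ with $\rho(x,p_n(x))\le2^{-n}-2^{-i}$. If $i_n(x)=i_n(y)=i$ and $\rho(x,y)<2^{-i}$, then $\rho(y,p_n(x))<2^{-n}$ and $\rho(x,p_n(y))<2^{-n}$, so $p_n(x)=p_n(y)$ by minimality. For finite nonempty $u\subseteq Y$ the least $F$-closed set containing $u$ is countable; list it as $\mathrm{cl}_F(u)=\{y_j(u):j<\omega\}$. The set $N_x=\bigcup_k\mathrm{cl}_F\{p_0(x),\dots,p_k(x)\}$ is countable, it is $F$-closed as an increasing union of $F$-closed sets, and $x\in\overline{N_x\cap Z}$. Since $N_x\notin\mathcal S_Y$, we have $r(x)\in N_x$. So $Z$ is the union of the countably many sets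
\[
\bigl\{x\in Z:r(x)=y_j(\{p_0(x),\dots,p_k(x)\})\text{ and }i_l(x)=i_l\text{ for all }l\le k\bigr\}\qquad(k,j,i_0,\dots,i_k<\omega).
\]
If $x,y$ lie in one of these sets and $\rho(x,y)<\min_{l\le k}2^{-i_l}$, then $p_l(x)=p_l(y)$ for $l\le k$, and hence $r(x)=r(y)$.
\end{proof}

On a set $X$ of size $\aleph_1$, stationarity of $\mathcal S_X$ together with additivity recovers the combinatorics of Example~\ref{ex:twocolors}.

\begin{definition}
A \emph{uniformizing pair} consists of a stationary $T\subseteq\omega_1$ and a function $g:T\times\omega\to\omega_1$ with $g(i,n)<i$ such that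
\begin{itemize}
\item[$(\dagger)$] for every $c':T\to2$ there is $f:\omega_1\times\omega\to2$ such that for each $i\in T$, $f(g(i,n),n)=c'(i)$ for all but finitely many $n$.
\end{itemize}
\end{definition}

Under (U), $T=S$ and $g(\delta,n)=\mathrm{code}(\pi_{n+1}(\delta),0,0)$ form a uniformizing pair: take $h$ as in Example~\ref{ex:twocolors} and $f(\xi,n)=h(\xi)$.

\begin{lemma}\label{lem:pair}
Let the triple be additive, $X\subseteq Y$, $|X|\le\aleph_1$, and let $\mathcal S_X$ be stationary in $[X]^{\le\omega}$. Then there is a uniformizing pair.
\end{lemma}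

\begin{proof}
If $X$ were countable, the only set closed under the constant function with value $X$ would be $X$, and $X\notin\mathcal S_X$. So we can list $X=\{\xi_i:i<\omega_1\}$ without repetition; let $X_i=\{\xi_j:j<i\}$.

The set $T_0=\{i:X_i\in\mathcal S_X\}$ is stationary. Given a club $C$, let $F(\emptyset)=X_{\min C}$, and for nonempty $u$ let $F(u)=X_\gamma$, where $\gamma$ is the least element of $C$ above all indices occurring in $u$. Let $N\in\mathcal S_X$ be nonempty and $F$-closed, and let $i=\sup\{j+1:\xi_j\in N\}$. For each $\xi_j\in N$ there is $\gamma\in C$ with $j<\gamma$ and $X_\gamma\subseteq N$, so $\gamma\le i$. Hence $N=X_i$, and $i$ is an element or a limit point of $C$. So $i\in T_0\cap C$.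

For $i\in T_0$ choose a witness $x_i$ for $X_i$, and write $r(x_i)=\xi_{h(i)}$; then $h(i)\ge i$. Let $T=\{i\in T_0:h(j)<i\text{ for all }j\in T_0\cap i\}$, the intersection of $T_0$ with a club. For $j<i$ in $T$ we have $h(j)<i\le h(i)$, so $i\mapsto r(x_i)$ is one-to-one on $T$. As $x_i\in\overline{X_i\cap Z}$, we can choose $g(i,n)<i$ with $\xi_{g(i,n)}\in Z$ and $\rho(x_i,\xi_{g(i,n)})<2^{-n-1}$.

Given $c':T\to2$, let $c:\Lambda\to2$ satisfy $c(r(x_i))=c'(i)$ for $i\in T$, and take $n(\cdot)$ from additivity. Let $f(k,n)=c'(i)$ if $\xi_k\in Z$ and $i\in T$ satisfies $n\ge n(x_i)$ and $\rho(x_i,\xi_k)<2^{-n-1}$; let $f(k,n)=0$ if there is no such $i$. This is well defined: if $i$ and $i'$ both qualify, then $\rho(x_i,x_{i'})<2^{-n}\le2^{-\max(n(x_i),n(x_{i'}))}$, so $c'(i)=c'(i')$. For $n\ge n(x_i)$, the index $i$ qualifies for $(g(i,n),n)$, so $f(g(i,n),n)=c'(i)$.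
\end{proof}

In $(\dagger)$ the color $c'(i)$ is determined by $f{\restriction}(i\times\omega)$, because $g(i,n)<i$. So $(\dagger)$ fails as soon as $c'(i)$ can be chosen after $f{\restriction}(i\times\omega)$ is known. Diamond lets us guess this restriction.

\begin{lemma}\label{lem:diamond}
If $\diamondsuit(T)$ holds, there is no uniformizing pair $(T,g)$.
\end{lemma}

\begin{proof}
Let $f_i:i\times\omega\to2$ $(i\in T)$ be as in Section~\ref{sec:background}, and let $(T,g)$ be a uniformizing pair. Put $c'(i)=1-v$ if $f_i(g(i,n),n)=v$ for all large $n$, and $c'(i)=0$ if there is no such $v$. Let $f$ be as in $(\dagger)$ for $c'$, and take $i\in T$ with $f{\restriction}(i\times\omega)=f_i$. Then $f_i(g(i,n),n)=c'(i)$ for all large $n$, so $c'(i)=1-c'(i)$, a contradiction.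
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The hypothesis implies CH. In a first-countable Hausdorff space every point is the unique limit of a sequence from a given dense set, so a group $G$ as in the theorem has $|G|\le\aleph_1^{\aleph_0}=\aleph_1$. By Theorem~\ref{thm:reduction} it suffices to show that every additive triple with $|Z|\le\aleph_1$ is separated. Otherwise $\mathcal S_Y$ is stationary by Lemma~\ref{lem:nonstat}, and $|Y|\le\aleph_1$ since $r$ is onto. Lemma~\ref{lem:pair} with $X=Y$ gives a uniformizing pair, contrary to Lemma~\ref{lem:diamond}.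
\end{proof}

The bound on the density is used only to apply Lemma~\ref{lem:pair} with $X=Y$. For larger groups one has to find a subset $X$ of size $\aleph_1$ on which $\mathcal S_X$ is stationary.

\section{Collapsing a supercompact cardinal}\label{sec:collapse}

A cardinal $\kappa$ is \emph{supercompact} if for every $\lambda'\ge\kappa$ there is an elementary embedding $j:V\to M$ into a transitive class with critical point $\kappa$, $j(\kappa)>\lambda'$, and $M^{\lambda'}\subseteq M$. Then $\kappa$ is inaccessible and $j(x)=x$ for $x\in V_\kappa$. We use the \emph{lifting lemma}: if $\mathbb G$ is $P$-generic over $V$, $\mathbb G^*$ is $j(P)$-generic over $M$, and $j(p)\in\mathbb G^*$ for all $p\in\mathbb G$, then $\tau^{\mathbb G}\mapsto j(\tau)^{\mathbb G^*}$ is an elementary embedding $V[\mathbb G]\to M[\mathbb G^*]$ extending $j$.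

For a set $A$ of ordinals let $\mathrm{Col}(\omega_1,A)$ be the set of countable partial functions $p$ on $A\times\omega_1$ with $p(\nu,\xi)<\nu$, ordered by reverse inclusion, and write $\mathrm{Col}(\omega_1,{<}\kappa)$ for $A=\kappa$. These forcings are $\sigma$-closed, and $\mathrm{Col}(\omega_1,A\sqcup A')\cong\mathrm{Col}(\omega_1,A)\times\mathrm{Col}(\omega_1,A')$. For inaccessible $\kappa$ the forcing $\mathrm{Col}(\omega_1,{<}\kappa)$ is $\kappa$-c.c.\ by the $\Delta$-system lemma, and it adds a surjection $\omega_1\to\nu$ for each nonzero $\nu<\kappa$. So in $V[\mathbb G]$ we have $\omega_1=\omega_1^V$ and $\omega_2=\kappa$, and CH holds because no reals are added and $(2^{\aleph_0})^V<\kappa$.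

Fix a supercompact $\kappa$ and a $\mathrm{Col}(\omega_1,{<}\kappa)$-generic $\mathbb G$. The plan for reflection is to collapse $Y$ to size $\aleph_1$ by a further $\sigma$-closed forcing and to transfer the result back by elementarity. For this, stationarity has to survive the collapse.

\begin{lemma}\label{lem:sigmaclosed}
If $\mathcal S$ is stationary in $[Y]^{\le\omega}$ and $P$ is $\sigma$-closed, then $\mathcal S$ remains stationary in $[Y]^{\le\omega}$ after forcing with $P$.
\end{lemma}

\begin{proof}
Let $p\Vdash\dot F:[Y]^{<\omega}\to[Y]^{\le\omega}$. Expand $H(\theta)$ by a well-order and constants for $p,\dot F,Y,P$. For $u\subseteq H(\theta)$ let $\mathrm{Sk}(u)$ be the set of elements definable in this structure from parameters in $u$; it is an elementary submodel, countable if $u$ is. Let $N\in\mathcal S$ be nonempty and closed under $u\mapsto\mathrm{Sk}(u)\cap Y$. Then $M^*=\mathrm{Sk}(N)=\bigcup_{u\in[N]^{<\omega}}\mathrm{Sk}(u)$ satisfies $M^*\cap Y=N$. Let $q$ be a lower bound of an $M^*$-generic sequence below $p$. For finite $u\subseteq N$, $p$ forces $\dot F(u)\in V$ by (F1), so by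 (F5) $q$ forces $\dot F(u)=\check w$ for some $w\in M^*$. The set $w\subseteq Y$ is countable in $V$, since $\omega_1$ is preserved, so $w\subseteq M^*\cap Y=N$. Thus $q$ forces that $N$ is $\dot F$-closed.
\end{proof}

\begin{lemma}\label{lem:reflection}
In $V[\mathbb G]$, if $(Z,\rho,r)$ is a triple with $\mathcal S_Y$ stationary in $[Y]^{\le\omega}$, there is $X\subseteq Y$ with $|X|\le\aleph_1$ and $\mathcal S_X$ stationary in $[X]^{\le\omega}$.
\end{lemma}

\begin{proof}
Copying the triple along a bijection, we may assume that the set $Y=Z\sqcup\Lambda$ is a cardinal $\lambda$. Let $\lambda'=\max(\lambda,\kappa)$ and let $j:V\to M$ be as in the definition of supercompactness. Since $M$ is closed under $\omega$-sequences, $j(\mathrm{Col}(\omega_1,{<}\kappa))$ is $\mathrm{Col}(\omega_1,{<}j(\kappa))$ as computed in $V$, and it is isomorphic to $\mathrm{Col}(\omega_1,{<}\kappa)\times R$ with $R=\mathrm{Col}(\omega_1,[\kappa,j(\kappa)))$. The forcing $R$ is $\sigma$-closed in $V[\mathbb G]$, because by (F1) every $\omega$-sequence of its conditions in $V[\mathbb G]$ lies in $V$. Let $\mathbb H$ be $R$-generic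 over $V[\mathbb G]$. By (F4), $\mathbb G\times\mathbb H$ is generic over $V$, hence over $M$. Conditions $p\in\mathbb G$ lie in $V_\kappa$, so $j(p)=p$, and $j$ lifts to an elementary $j:V[\mathbb G]\to M[\mathbb G\times\mathbb H]$.

Let $X^*=j''\lambda\subseteq j(Y)$. As $M^{\lambda'}\subseteq M$, we have $j{\restriction}\lambda\in M$, so $X^*\in M$ and $M$ has a bijection between $X^*$ and $\lambda$. In $M[\mathbb G\times\mathbb H]$ we have $\lambda<j(\kappa)=\omega_2$, so $|X^*|\le\aleph_1$ there. We claim that in $M[\mathbb G\times\mathbb H]$ the family $\mathcal S_{X^*}$, computed from the triple $(j(Z),j(\rho),j(r))$, is stationary in $[X^*]^{\le\omega}$; the lemma then follows by elementarity of $j$.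

Let $F:[X^*]^{<\omega}\to[X^*]^{\le\omega}$ be in $M[\mathbb G\times\mathbb H]$. Define $\bar F(u)=j^{-1}[F(j''u)]$ for $u\in[\lambda]^{<\omega}$. This is a function $[\lambda]^{<\omega}\to[\lambda]^{\le\omega}$ in $V[\mathbb G][\mathbb H]$, because $j{\restriction}\lambda\in V$. By Lemma~\ref{lem:sigmaclosed}, applied with ground model $V[\mathbb G]$, there is a nonempty $\bar F$-closed $N\in(\mathcal S_Y)^{V[\mathbb G]}$; let $x$ be a witness for $N$. Since $N$ is countable in $V[\mathbb G]$, we have $j(N)=j''N\subseteq X^*$. This set is $F$-closed: a finite subset of it has the form $j''u$ with $u\subseteq N$, and $F(j''u)=j''\bar F(u)\subseteq j''N$. By elementarity, $j(x)\in j(Z)$, $j(x)\in\overline{j(N)\cap j(Z)}$ and $j(r)(j(x))=j(r(x))\notin j(N)$; and $j(x),j(r(x))\in X^*$ because $x,r(x)\in\lambda$. So $j(N)\in\mathcal S_{X^*}$.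
\end{proof}

In place of the guess provided by $\diamondsuit$ we now use a coloring that is generic over a model containing the pair. This step uses only that $\kappa$ is inaccessible.

\begin{lemma}\label{lem:nopair}
In $V[\mathbb G]$ there is no uniformizing pair.
\end{lemma}

\begin{proof}
Let $(T,g)$ be a uniformizing pair in $V[\mathbb G]$. It is coded by a subset of $\omega_1$. A nice name for this set involves fewer than $\kappa$ conditions, each countable, so all of them lie in $\mathrm{Col}(\omega_1,{<}\mu)$ for some infinite $\mu<\kappa$. Let $W_0=V[\mathbb G\cap\mathrm{Col}(\omega_1,\kappa\setminus\{\mu\})]$; then $T,g\in W_0$. The remaining factor $\mathrm{Col}(\omega_1,\{\mu\})$ is isomorphic to the set of countable partial functions $\omega_1\to\mu$, in which the set $Q$ of functions from countable ordinals to $\mu$ is dense. By (F4), $V[\mathbb G]=W_0[\zeta]$, where $\zeta:\omega_1\to\mu$ is the union of a $Q$-generic filter over $W_0$. By (F1), $Q$ is also the set of all functions in $W_0$ from countable ordinals to $\mu$. The set $T$ is stationary in $W_0$, as every club of $W_0$ is a club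 of $V[\mathbb G]$.

Apply $(\dagger)$ in $V[\mathbb G]$ to $c'(i)=\min(\zeta(i),1)$. There are, in $W_0$, a $Q$-name $\dot f$ and $p\in Q$ forcing that $\dot f:\omega_1\times\omega\to2$ and that for all $i\in T$, $\dot f(g(i,n),n)=\min(\dot\zeta(i),1)$ for almost all $n$. Work in $W_0$. Take a countable $N\prec H(\theta)$ with $p,Q,\dot f,T,g\in N$ and $i=N\cap\omega_1\in T$, and let $q\in Q$ be the union of an $N$-generic sequence below $p$. Each term has domain in $N\cap\omega_1=i$, and for $\xi<i$ the conditions with domain $\ge\xi$ form a dense set in $N$; so $\operatorname{dom}q=i$. As $g(i,n)<i$, the pair $(g(i,n),n)$ is in $N$, and by (F5) $q$ decides $\dot f(g(i,n),n)$, say as $v_n$. The condition $q\cup\{(i,0)\}$ forces $v_n=0$ for almost all $n$, and $q\cup\{(i,1)\}$ forces $v_n=1$ for almost all $n$. As $(v_n)\in W_0$, both statements are true in $W_0$, a contradiction.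
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We have seen that CH holds in $V[\mathbb G]$. Work there. By Theorem~\ref{thm:reduction} it suffices to show that every additive triple is separated. If one is not, Lemmas~\ref{lem:nonstat}, \ref{lem:reflection} and~\ref{lem:pair} give a uniformizing pair, contrary to Lemma~\ref{lem:nopair}.
\end{proof}

\section{Uniformization is consistent with GCH}\label{sec:forcing}

We prove Theorem~\ref{thm:U}. Let $V\models\mathrm{GCH}$, for example $V=L$. Fix $\mathrm{code}$ and $D$ as in Section~\ref{sec:group}, a stationary set $S$ of limit points of $D$ with $\omega_1\setminus S$ stationary, and $(e_\delta)$, $(A_\delta)$. We add a uniformizing function for every coloring in an iteration of length $\omega_2$. Two things must be preserved: no reals may be added, which uses that $\omega_1\setminus S$ is stationary, and $S$ must remain stationary, which is the main point.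

\subsection*{One step}
For a coloring $\bar c$ let $Q(\bar c)$ be the set of functions $q:\gamma\to2$, $\gamma<\omega_1$, such that $q{\restriction}A_\delta=^*c_\delta$ for all $\delta\in S$ with $\delta\le\gamma$, ordered by reverse inclusion. Its largest element is $\emptyset$.

\begin{lemma}\label{lem:extend}
If $q\in Q(\bar c)$, $\operatorname{dom}q=\gamma\le\gamma'<\omega_1$, and $u$ is a finite partial function from $[\gamma,\gamma')$ to $2$, there is $q'\in Q(\bar c)$ with domain $\gamma'$ and $q\cup u\subseteq q'$.
\end{lemma}

\begin{proof}
List the countable set $S\cap(\gamma,\gamma']$ without repetition as $\delta_0,\delta_1,\dots$. By Lemma~\ref{lem:ladder}(a) the sets $B_k=A_{\delta_k}\setminus(\gamma\cup\bigcup_{l<k}A_{\delta_l})$ are cofinite in $A_{\delta_k}$, and they are pairwise disjoint subsets of $[\gamma,\gamma')$. Let $q'$ equal $q$ on $\gamma$, $u$ on $\operatorname{dom}u$, $c_{\delta_k}$ on $B_k\setminus\operatorname{dom}u$, and $0$ elsewhere on $\gamma'$. For $\delta\le\gamma$ the requirement holds because $A_\delta\subseteq\gamma$.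
\end{proof}

The forcing $Q(\bar c)$ is not $\sigma$-closed if $S\neq\emptyset$ contains a limit of domains: the union of a chain of conditions with domains cofinal in $\delta$ satisfies all requirements below $\delta$, but if $\delta\in S$ it may fail the one at $\delta$. If $\delta\notin S$, the union is a condition.

\subsection*{The iteration}
Let $\langle P_i,\dot Q_i:i<\omega_2\rangle$ be a countable support iteration with $\dot Q_i=Q(\bar c^{\,i})$, where $\bar c^{\,i}=\langle c^i_\delta:\delta\in S\rangle$ is a $P_i$-name for a coloring, and let $P=P_{\omega_2}$. Recall that for $i\le\omega_2$ a condition $p\in P_i$ is a function on $i$ such that $p(j)$ is a $P_j$-name with $p{\restriction}j\Vdash p(j)\in\dot Q_j$ for all $j<i$, and $\operatorname{supp}p=\{j:p(j)\ne\check\emptyset\}$ is countable; and $q\le p$ if $q{\restriction}j\Vdash q(j)\supseteq p(j)$ for all $j<i$. (As usual, the names are taken from a set that contains an equivalent of every relevant name.) We use three consequences of the definition, each proved by induction on the coordinate or directly.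
\begin{itemize}
\item[(I1)] If $j\le i$, $p\in P_i$ and $t\le p{\restriction}j$ in $P_j$, then $t\cup p{\restriction}[j,i)$ is a condition below $p$.
\item[(I2)] If $p\in P_i$, $w\subseteq i$ is finite and $p{\restriction}j\Vdash p(j)\subseteq\sigma_j\in\dot Q_j$ for $j\in w$, then replacing $p(j)$ by $\sigma_j$ for $j\in w$ gives a condition below $p$.
\item[(I3)] If $\mathbb G$ is $P_i$-generic and $j\le i$, then $\mathbb G{\restriction}j=\{p{\restriction}j:p\in\mathbb G\}$ is $P_j$-generic, and for $t\in\mathbb G{\restriction}j$ there is $s\in\mathbb G$ with $s{\restriction}j=t$. $P_j$-names are evaluated in $V[\mathbb G]$ by $\mathbb G{\restriction}j$.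
\end{itemize}
A condition $q$ is \emph{flat} if every $q(j)$ is the canonical name of a function in $V$ from a countable ordinal to $2$; we identify $q(j)$ with that function. If $s\le t$ are both flat, then $s(j)\supseteq t(j)$ for all $j$. The next lemma holds for any choice of the names $\bar c^{\,i}$.

\begin{lemma}\label{lem:flat}
For $i\le\omega_2$, $P_i$ adds no new $\omega$-sequence of elements of $V$, and the flat conditions are dense in $P_i$.
\end{lemma}

\begin{proof}
By induction on $i$. Let $p\in P_i$ force that $\tau$ is an $\omega$-sequence of elements of $V$. As $\omega_1\setminus S$ is stationary, there is a countable $N\prec H(\theta)$ containing $p$, $\tau$, $i$, the iteration and $(A_\delta)$, with $\delta=N\cap\omega_1\notin S$. Let $(p_n)$ be an $N$-generic sequence below $p$. We find a flat lower bound $q$; by (F5) it decides every $\tau(n)$, so it forces $\tau\in V$.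

Let $j\in N\cap i$. The sequence $(p_n{\restriction}j)$ is $N$-generic for $P_j$: if $D'\in N$ is dense in $P_j$, then $\{s:s{\restriction}j\in D'\}\in N$ is dense in $P_i$ by (I1). By the induction hypothesis, $P_j$ preserves $\omega_1$ and the elements of $\dot Q_j$ are forced to be in $V$. So by (F5) some $p_k{\restriction}j$ forces $p_n(j)=f_{j,n}$ with $f_{j,n}\in N$. For large $k$, $p_k{\restriction}j$ decides both $p_n(j)$ and $p_{n+1}(j)$ and forces $p_n(j)\subseteq p_{n+1}(j)$, so $f_{j,n}\subseteq f_{j,n+1}$. Each $\operatorname{dom}f_{j,n}$ is in $N\cap\omega_1=\delta$. For $\xi<\delta$ the set of $s\in P_i$ with $s{\restriction}j\Vdash\operatorname{dom}s(j)\ge\xi$ is in $N$, and it is dense by Lemma~\ref{lem:extend} in $V^{P_j}$, (F3) and (I2). So $f_j=\bigcup_nf_{j,n}$ has domain $\delta$.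

Put $q(j)=f_j$ for $j\in N\cap i$ and $q(j)=\emptyset$ for $j\in i\setminus N$. We show by induction on $j\le i$ that $q{\restriction}j\in P_j$ and $q{\restriction}j\le p_n{\restriction}j$ for all $n$. Limit steps need only that $\operatorname{supp}q\subseteq N$ is countable. For the step from $j$ to $j+1$ with $j\notin N$, note that $\operatorname{supp}p_n$ is a countable element of $N$, so $p_n(j)=\check\emptyset$. For $j\in N$, the condition $q{\restriction}j$ forces $f_{j,n}=p_n(j)\in\dot Q_j$ for all $n$. If $\delta'\in S$ and $\delta'\le\delta$, then $\delta'<\delta$, so some $f_{j,n}$ has domain $\ge\delta'$, and $f_j$ meets the requirement at $\delta'$. Hence $q{\restriction}j\Vdash p_n(j)\subseteq f_j\in\dot Q_j$.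
\end{proof}

\subsection*{Chain condition, bookkeeping and GCH}
The forcing $P$ is $\omega_2$-c.c. Given $\aleph_2$ flat conditions, by CH and the $\Delta$-system lemma $\aleph_2$ of them have supports forming a $\Delta$-system with countable root. By CH there are $\aleph_1$ functions from countable ordinals to $2$ and so at most $\aleph_1^{\aleph_0}=\aleph_1$ possible restrictions to the root. So two of the conditions, $p$ and $p'$, agree on $\operatorname{supp}p\cap\operatorname{supp}p'$. Let $s(j)=p(j)\cup p'(j)$, which is $p(j)$ or $p'(j)$. Inductively $s{\restriction}j\le p{\restriction}j,\,p'{\restriction}j$, and one of these two forces $s(j)\in\dot Q_j$. So $s$ is a condition below both.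

Colorings correspond to subsets of the set $T^*=\{(\delta,\beta):\delta\in S,\ \beta\in A_\delta\}\in V$ of size $\aleph_1$. For $j<\omega_2$ there are at most $\aleph_1^{\aleph_0}=\aleph_1$ flat conditions in $P_j$, hence at most $2^{\aleph_1}=\aleph_2$ names that consist of pairs $(\check t,p)$ with $t\in T^*$ and $p\in P_j$ flat. Each is the name of a subset of $T^*$, and so of a coloring; once $P_j$ is defined, list these names for colorings as $\langle\dot c_{j,\xi}:\xi<\omega_2\rangle$. Fix a surjection $i\mapsto(j_i,\xi_i)$ of $\omega_2$ onto $\omega_2\times\omega_2$ with $j_i\le i$, and let $\bar c^{\,i}$ be $\dot c_{j_i,\xi_i}$, regarded as a $P_i$-name. Let $\mathbb G$ be $P$-generic and let $\bar c\in V[\mathbb G]$ be a coloring. By (F2) and the chain condition, the corresponding subset of $T^*$ has a nice name with at most $\aleph_1$ flat conditions. Their supports are contained in some $j<\omega_2$, so $\bar c$ is the value of some $\dot c_{j,\xi}$, hence of some $\bar c^{\,i}$. Let $h=\bigcup\{p(i)^{\mathbb G{\restriction}i}:p\in\mathbb G\}$. It is a function, since any two elements of $\mathbb G$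 have a common extension in $\mathbb G$. By the density argument in the proof of Lemma~\ref{lem:flat}, for each $\xi<\omega_1$ it extends an element of $Q(\bar c)$ of domain $\ge\xi$. So $h:\omega_1\to2$ and $h{\restriction}A_\delta=^*c_\delta$ for all $\delta\in S$.

By Lemma~\ref{lem:flat}, $\omega_1$ is preserved and no reals are added, so CH holds in $V[\mathbb G]$; larger cardinals are preserved by the chain condition. There are $\aleph_2^{\aleph_0}=\aleph_2$ flat conditions in $P$, hence at most $\aleph_2^{\aleph_1}=\aleph_2$ antichains of them, and for a cardinal $\mu\ge\aleph_1$ at most $\aleph_2^{\,\mu}=\mu^+$ nice names for subsets of $\mu$. So GCH holds in $V[\mathbb G]$. Since $\omega_1$ is preserved, $\mathrm{code}$, $D$, $(e_\delta)$ and $(A_\delta)$ have in $V[\mathbb G]$ the properties required in Section~\ref{sec:group}. It remains to prove that $S$ is stationary in $V[\mathbb G]$.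

\subsection*{Preserving the stationarity of $S$}
Now we need lower bounds at an ordinal $\delta\in S$. Consider first a single forcing $Q(\bar c)$ with $\bar c\in V$, a condition $p$ and a name $\dot C$ for a club. Take models $N_0\in N_1\in\cdots$ containing these objects, with $\delta_n=N_n\cap\omega_1$ increasing to $\delta\in S$. We build $p=p^0\ge p^1\ge\cdots$ with $p^n\in N_n$. The set $A_\delta$ is not in any $N_n$, but the finite function $c_\delta{\restriction}\delta_{n+1}$ on $A_\delta\cap\delta_{n+1}$ is in $N_{n+1}$. So inside $N_{n+1}$ we first extend $p^n$, by Lemma~\ref{lem:extend}, to a domain $\eta\ge\delta_n$ that contains $A_\delta\cap\delta_{n+1}$, following $c_\delta$ at the new points of $A_\delta$. Then we extend freely to $p^{n+1}\in N_{n+1}$ deciding an element of $\dot C$ above $\delta_n$; this second extension has domain below $\delta_{n+1}$ and meets no further point of $A_\delta$. The union of the $p^n$ follows $c_\delta$ on $A_\delta\setminus\operatorname{dom}p$, so it is a condition, and it forces $\delta\in\dot C$.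

Already for two steps this breaks down: $c^1_\delta{\restriction}\delta_{n+1}$ is only a $P_1$-name, the name is not in $N_{n+1}$, and no condition in $N_{n+1}$ need decide it. But it has finitely many possible values. So we prepare one condition for each possible value, all with the \emph{same} coordinate $0$. The coordinate $0$ of the limit condition is then independent of the guesses, and in the extension by $P_1$ the true values of $c^1_\delta{\restriction}\delta_n$ select the sequence whose union is used at coordinate $1$. In general, conditions belonging to two guesses must agree up to the first coordinate at which the guesses differ.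

\begin{lemma}\label{lem:stationary}
$P$ forces that $S$ is stationary.
\end{lemma}

\begin{proof}
Let $p\in P$ be flat and force that $\dot C$ is a club. We find $q\le p$ and $\delta\in S$ with $q\Vdash\delta\in\dot C$.

\emph{Setup.} For $i<\omega_2$, a function $f\in V$ from a countable ordinal to $2$, an ordinal $\eta\in[\operatorname{dom}f,\omega_1)$ and a finite partial function $u$ from $[\operatorname{dom}f,\eta)$ to $2$, Lemma~\ref{lem:extend} and (F3) give a $P_i$-name $\sigma_i(f,\eta,u)$ such that $P_i$ forces: if $f\in\dot Q_i$, then $\sigma_i(f,\eta,u)$ is an element of $\dot Q_i$ of domain $\eta$ extending $f\cup u$. Fix such a function $\sigma$. Take a chain $\langle M_\xi:\xi<\omega_1\rangle$ as in Section~\ref{sec:background} with $p$, $\dot C$, $\sigma$, the iteration and $(A_\delta)$ in $M_0$. Choose $\delta\in S$ with $M_\delta\cap\omega_1=\delta$ and a strictly increasing sequence $(\xi_n)$ cofinal in $\delta$. Put $N_n=M_{\xi_n}$, $N=M_\delta=\bigcup_nN_n$ and $\delta_n=N_n\cap\omega_1$. Then $N_n\in N_{n+1}$, so $\delta_n\in N_{n+1}$, and $(\delta_n)$ increases strictly to $\delta$.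 Choose finite sets $\emptyset=w_0\subseteq w_1\subseteq\cdots$ with $w_n\subseteq N_n\cap\omega_2$ and $\bigcup_nw_n=N\cap\omega_2$.

Let $\Phi_n$ be the set of functions $\varphi$ on $w_n$ with $\varphi(i):A_\delta\cap\delta_n\to2$ for $i\in w_n$; we think of $\varphi(i)$ as a guess for $c^i_\delta{\restriction}\delta_n$. The set $\Phi_n$ is finite, $\Phi_n\subseteq N_n$, and $\Phi_0=\{\emptyset\}$. For $\varphi\in\Phi_{n+1}$ define $\varphi^-\in\Phi_n$ by $\varphi^-(i)=\varphi(i){\restriction}\delta_n$ $(i\in w_n)$. For $\varphi\ne\psi$ in $\Phi_n$ let $i(\varphi,\psi)=\min\{i\in w_n:\varphi(i)\ne\psi(i)\}$.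

\emph{The tree of conditions.} We construct flat $p^n_\varphi\in P\cap N_n$ $(\varphi\in\Phi_n)$ with $p^0_\emptyset=p$ and
\begin{itemize}
\item[(1)] $p^{n+1}_\varphi\le p^n_{\varphi^-}$;
\item[(2)] $p^n_\varphi{\restriction}i(\varphi,\psi)=p^n_\psi{\restriction}i(\varphi,\psi)$ for $\varphi\ne\psi$ in $\Phi_n$;
\item[(3)] $\operatorname{dom}p^{n+1}_\varphi(i)\ge\delta_n$ for $i\in w_{n+1}$;
\item[(4)] for $i\in w_n$ and $\beta\in A_\delta\cap\bigl(\operatorname{dom}p^{n+1}_\varphi(i)\setminus\operatorname{dom}p^n_{\varphi^-}(i)\bigr)$ we have $p^{n+1}_\varphi(i)(\beta)=\varphi(i)(\beta)$;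
\item[(5)] $p^{n+1}_\varphi\Vdash\dot C\cap(\delta_n,\delta_{n+1})\ne\emptyset$.
\end{itemize}
Note that $\operatorname{dom}p^n_\varphi(i)<\delta_n$ for every $i$: if $i\in\operatorname{supp}p^n_\varphi\subseteq N_n$, the domain is an element of $N_n\cap\omega_1$.

Suppose the $p^n_\varphi$ are given. We maintain a family $(p_\varphi:\varphi\in\Phi_{n+1})$ of conditions in $N_{n+1}$ that satisfies (2) at all times and whose members only get stronger. Start with $p_\varphi=p^n_{\varphi^-}$. This satisfies (2): if $\varphi^-=\psi^-$ then $p_\varphi=p_\psi$, and otherwise $i(\varphi,\psi)\le i(\varphi^-,\psi^-)$.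

First, choose $\eta\in[\delta_n,\delta_{n+1})$ with $A_\delta\cap\delta_{n+1}\subseteq\eta$. For $\varphi\in\Phi_{n+1}$ and $i\in w_n$ let $f=p^n_{\varphi^-}(i)$, let $u_{\varphi,i}$ be the restriction of $\varphi(i)$ to the complement of $\operatorname{dom}f$, and replace coordinate $i$ of $p_\varphi$ by $\sigma_i(f,\eta,u_{\varphi,i})$. By (I2) the result is a stronger condition, and it is in $N_{n+1}$ because $\sigma,i,f,\eta,u_{\varphi,i}\in N_{n+1}$. Property (2) is preserved: for $i\in w_n$ with $i<i(\varphi,\psi)$ the functions $f$ and $\varphi(i)=\psi(i)$ are the same for $\varphi$ and $\psi$, so the same name is inserted.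

Second, treat the $\varphi\in\Phi_{n+1}$ one at a time. There is a flat $s\le p_\varphi$ that forces $\gamma\in\dot C$ for some ordinal $\gamma>\delta_n$ and has $\operatorname{dom}s(i)\ge\delta_n$ for $i\in w_{n+1}$: decide an element of $\dot C$ above $\delta_n$, extend the coordinates $i\in w_{n+1}$ to names for functions of domain $\ge\delta_n$ by Lemma~\ref{lem:extend}, (F3) and (I2), and pass to a flat extension by Lemma~\ref{lem:flat}. By elementarity take $s,\gamma\in N_{n+1}$, so $\gamma<\delta_{n+1}$. Replace $p_\varphi$ by $s$, and for $\psi\ne\varphi$ replace $p_\psi$ by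
\[
s{\restriction}i(\varphi,\psi)\ \cup\ p_\psi{\restriction}[i(\varphi,\psi),\omega_2).
\]
This is a condition below $p_\psi$ by (I1), because $s{\restriction}i(\varphi,\psi)\le p_\varphi{\restriction}i(\varphi,\psi)=p_\psi{\restriction}i(\varphi,\psi)$ by (2). The new family satisfies (2). For the pair $\varphi,\psi$ both restrictions equal $s{\restriction}i(\varphi,\psi)$. For distinct $\psi,\chi\ne\varphi$ let $a=i(\varphi,\psi)$ and $b=i(\varphi,\chi)$. If $a=b$, then $i(\psi,\chi)\ge a$; below $a$ both new conditions equal $s$, and on $[a,i(\psi,\chi))$ they are unchanged and agree by the old (2). If $a<b$, then $\chi(a)=\varphi(a)\ne\psi(a)$ and all three agree below $a$, so $i(\psi,\chi)=a$, and both restrictions to $a$ equal $s{\restriction}a$. The case $b<a$ is symmetric. If $\psi$ was treated earlier, $p_\psi$ stays flat and gets stronger, so its domains do not shrink and it still forces what it forced.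

At the end all $p_\varphi$ are flat; let $p^{n+1}_\varphi=p_\varphi$. Then (1), (2), (3) and (5) hold. For (4), let $i\in w_n$. The condition $p^{n+1}_\varphi{\restriction}i$ forces that $p^{n+1}_\varphi(i)$ extends the name inserted in the first part, so $p^{n+1}_\varphi(i)\supseteq u_{\varphi,i}$. Every $\beta$ as in (4) is in $A_\delta\cap\delta_{n+1}=\operatorname{dom}\varphi(i)$ and outside $\operatorname{dom}p^n_{\varphi^-}(i)$, hence in $\operatorname{dom}u_{\varphi,i}$.

\emph{Correct guesses.} Let $j\le\omega_2$. A condition $s\in P_j$ \emph{certifies} $\varphi\in\Phi_n$ if $s{\restriction}i\Vdash c^i_\delta{\restriction}\delta_n=\varphi(i)$ for all $i\in w_n\cap j$. In an extension by a $P_j$-generic $\mathbb G$ the colorings $\bar c^{\,i}$ with $i\le j$, $i<\omega_2$, are evaluated; for $j'\in\{j,j+1\}$ call $\varphi\in\Phi_n$ \emph{correct below $j'$} if $\varphi(i)=c^i_\delta{\restriction}\delta_n$ for all $i\in w_n\cap j'$. For each $n$ such $\varphi$ exist, and if $\varphi\in\Phi_{n+1}$ is correct below $j'$, so is $\varphi^-$. If $\varphi\ne\psi$ in $\Phi_n$ are both correct below $j'$, then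 $i(\varphi,\psi)\ge j'$, so $p^n_\varphi{\restriction}j'=p^n_\psi{\restriction}j'$ by (2).

\emph{The limit condition.} We define a function $q$ on $\omega_2$ with support contained in $N$, by recursion on the coordinate, so that for all $j\le\omega_2$:
\begin{itemize}
\item[$(*)_j$] $q{\restriction}j\in P_j$, and if $s\le q{\restriction}j$ in $P_j$ certifies $\varphi\in\Phi_n$, then $s\le p^n_\varphi{\restriction}j$.
\end{itemize}
Observe that $(*)_j$ implies:
\begin{itemize}
\item[$(**)_j$] if $\mathbb G$ is $P_j$-generic, $q{\restriction}j\in\mathbb G$ and $\varphi\in\Phi_n$ is correct below $j$, then $p^n_\varphi{\restriction}j\in\mathbb G$.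
\end{itemize}
Indeed, for $i\in w_n\cap j$ some $t_i\in\mathbb G{\restriction}i$ forces $c^i_\delta{\restriction}\delta_n=\varphi(i)$. By (I3) there is $s\in\mathbb G$ with $s\le q{\restriction}j$ and $s{\restriction}i\le t_i$ for these finitely many $i$. Then $s$ certifies $\varphi$, so $s\le p^n_\varphi{\restriction}j$.

The statement $(*)_0$ is trivial. Let $j$ be a limit. Then $q{\restriction}j\in P_j$ because its support is countable. If $s\le q{\restriction}j$ certifies $\varphi$ and $j'<j$, then $s{\restriction}(j'+1)\le q{\restriction}(j'+1)$ certifies $\varphi$, and $(*)_{j'+1}$ gives $s{\restriction}j'\Vdash s(j')\supseteq p^n_\varphi(j')$. So $s\le p^n_\varphi{\restriction}j$.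

Assume $(*)_j$ with $j<\omega_2$. If $j\notin N$, let $q(j)=\check\emptyset$. Since $\operatorname{supp}p^n_\varphi\subseteq N$, we have $p^n_\varphi(j)=\emptyset$, and $(*)_{j+1}$ follows from $(*)_j$ applied to $s{\restriction}j$.

Let $j\in N$. Work in $V[\mathbb G]$ for a $P_j$-generic $\mathbb G\ni q{\restriction}j$, and let $Q_j=\dot Q_j^{\mathbb G}$. For $n<\omega$ let $g_n=p^n_\varphi(j)$ for any $\varphi\in\Phi_n$ correct below $j+1$; this does not depend on $\varphi$. By $(**)_j$, $p^n_\varphi{\restriction}j\in\mathbb G$, so $g_n\in Q_j$. If $\varphi\in\Phi_{n+1}$ is correct below $j+1$, then $g_{n+1}=p^{n+1}_\varphi(j)$ and $g_n=p^n_{\varphi^-}(j)$, so $g_n\subseteq g_{n+1}$ by (1) and flatness. Let $n_0$ be least with $j\in w_{n_0}$. By (3), $\delta_n\le\operatorname{dom}g_{n+1}<\delta_{n+1}$ for $n\ge n_0$, so $g=\bigcup_ng_n$ has domain $\delta$. For $\delta'\in S\cap\delta$ the requirement at $\delta'$ holds because some $g_n\in Q_j$ has domain $\ge\delta'$. For the requirement at $\delta$, let $\beta\in A_\delta\setminus\operatorname{dom}g_{n_0}$ and take $n\ge n_0$ with $\beta\in\operatorname{dom}g_{n+1}\setminus\operatorname{dom}g_n$.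 With $\varphi\in\Phi_{n+1}$ correct below $j+1$, (4) gives $g(\beta)=\varphi(j)(\beta)=c^j_\delta(\beta)$. As $A_\delta\cap\operatorname{dom}g_{n_0}$ is finite, $g\in Q_j$. By (F3) let $q(j)$ be a $P_j$-name that $q{\restriction}j$ forces to be this $g$. Then $q{\restriction}(j+1)\in P_{j+1}$. Let $s\le q{\restriction}(j+1)$ certify $\varphi\in\Phi_n$. Then $s{\restriction}j\le q{\restriction}j$ certifies $\varphi$, so $s{\restriction}j\le p^n_\varphi{\restriction}j$. Moreover $s{\restriction}j$ forces that $\varphi$ is correct below $j+1$, hence that $p^n_\varphi(j)=g_n\subseteq q(j)\subseteq s(j)$. So $s\le p^n_\varphi{\restriction}(j+1)$.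

\emph{Conclusion.} The condition $q$ certifies $\emptyset\in\Phi_0$, so $q\le p$ by $(*)_{\omega_2}$. If $\mathbb G\ni q$ is $P$-generic, then by $(**)_{\omega_2}$ it contains some $p^{n+1}_\varphi$ for each $n$, so by (5) the club $\dot C^{\mathbb G}$ is cofinal in $\delta$ and therefore contains $\delta$.
\end{proof}

Thus $V[\mathbb G]$ satisfies $\mathrm{ZFC}+\mathrm{GCH}+\mathrm{(U)}$. This proves Theorem~\ref{thm:U} and, with Theorem~\ref{thm:group}, Theorem~\ref{thm:A}.

\begin{thebibliography}{9}

\bibitem{NM}
\emph{A Normal And Moore Paratopological Group},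
\texttt{http://test.ndnu.edu.cn/LSPapers/LSp206.pdf}.

\bibitem{Kelley}
Kelley, \emph{General Topology}.

\bibitem{Shelah}
Shelah, Israel J. Math. \textbf{28} (1977).

\end{thebibliography}
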